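
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Supports and associated primes of admissible $(\mathfrak g,K)$-modules over the nilradical of a minimal parabolic}


\begin{abstract}
Let $G$ be a real reductive group, $\mathfrak n$ the complexified nilradical of a minimal parabolic subalgebra and $\mathcal U=\mathcal U(\mathfrak n)$. It was conjectured that every associated prime over $\mathcal U$ of an admissible finitely generated $(\mathfrak g,K)$-module lies in the support of the module. We disprove this with an explicit cyclic, multiplicity-free module for $SL(3,\mathbb R)$, all of whose nonzero $\mathcal U$-submodules are faithful although each of its vectors is killed by a nonzero element of $\mathcal U$. We then show that, for a given $G$, the conjecture holds for all modules if and only if $\mathfrak n$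 is abelian, that is, if and only if every noncompact simple ideal of the Lie algebra of $G$ is isomorphic to some $\mathfrak{so}(m,1)$, $m\ge2$. In real rank one we determine which irreducible modules satisfy it.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $G$ be a real reductive Lie group of Harish-Chandra's class, for instance a connected semisimple Lie group with finite center. Let $K$ be a maximal compact subgroup, $\theta$ the Cartan involution, $\mathfrak g_0=\operatorname{Lie}(G)$ and $\mathfrak g=\mathfrak g_0\otimes_{\mathbb R}\mathbb C$. Of the definition of the class we use that $\mathfrak g_0$ is reductive, that $K/K^0$ is finite, where $K^0$ is the identity component, and that $\operatorname{Ad}(G)\subseteq\operatorname{Int}(\mathfrak g)$. Let $P_0=M_0A_0N_0$ be a minimal parabolic subgroup compatible with an Iwasawa decomposition $G=KA_0N_0$, let $\mathfrak n_0$ be the nilradical of its Lie algebra and $\mathfrak n=\mathfrak n_0\otimes_{\mathbb R}\mathbb C$, a nilpotent Lie algebra. Put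
\[
\mathcal U=\mathcal U(\mathfrak n),\qquad \mathcal A=\mathcal U\mathfrak n\ \text{(the augmentation ideal)},\qquad
\mathcal U_m=\text{span of the products of at most $m$ elements of }\mathfrak n .
\]
By the Poincar\'e--Birkhoff--Witt theorem $\dim\mathcal U_m=\binom{m+\dim\mathfrak n}{\dim\mathfrak n}$, and $\mathcal U$ is a noetherian domain. We write $U_m(\mathfrak g)$ for the analogous filtration of $U(\mathfrak g)$.

A $(\mathfrak g,K)$-module $V$ is \emph{admissible} if every irreducible representation of $K$ occurs in it with finite multiplicity, and \emph{finitely generated} if it is so over $U(\mathfrak g)$. By restriction to $\mathfrak n$ it is a $\mathcal U$-module. Two known facts connect the two structures: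
\begin{itemize}
\item[(a)] an admissible finitely generated $(\mathfrak g,K)$-module is finitely generated over $\mathcal U$;
\item[(b)] (Casselman) if such a module $V$ is nonzero, then $V\ne\mathfrak nV$, that is, $V/\mathcal AV\neq0$.
\end{itemize}
So one can study $V$ by invariants of finitely generated $\mathcal U$-modules that are modeled on commutative algebra. Let $\operatorname{Spec}\mathcal U$ be the set of prime ideals of $\mathcal U$ and let $V$ be a $\mathcal U$-module.
\begin{itemize}
\item A prime $\mathcal P$ is an \emph{associated prime} of $V$ if there is a nonzero submodule $W\subseteq V$ with $\operatorname{ann}_{\mathcal U}(W')=\mathcal P$ for every nonzero submodule $W'\subseteq W$. The set of these is $\operatorname{Ass}V$.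
\item For $\mathcal P\in\operatorname{Spec}\mathcal U$ let $\mathcal C(\mathcal P)$ be the set of elements that are regular modulo $\mathcal P$. Since $\mathfrak n$ is nilpotent, $\mathcal C(\mathcal P)$ is an Ore set. Let $\mathcal U_{\mathcal P}$ be the localization, $V_{\mathcal P}=\mathcal U_{\mathcal P}\otimes_{\mathcal U}V$, and $\operatorname{Supp}(V)=\{\mathcal P:V_{\mathcal P}\ne0\}$.
\item $\mathcal V(V)=\{\mathcal P\in\operatorname{Spec}\mathcal U:\mathcal P\supseteq\operatorname{ann}_{\mathcal U}V\}$. For $V$ finitely generated over $\mathcal U$ this is the set of primes that contain some associated prime of $V$.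
\end{itemize}
The kernel of $V\to V_{\mathcal P}$ consists of the elements killed by some element of $\mathcal C(\mathcal P)$. Hence
\begin{equation}\label{eq:torsion}
V_{\mathcal P}=0\iff\text{every $v\in V$ is killed by some element of }\mathcal C(\mathcal P).
\end{equation}
We call $\mathcal P$ \emph{completely prime} if $\mathcal U/\mathcal P$ is a domain; then $\mathcal C(\mathcal P)=\mathcal U\setminus\mathcal P$.

Thus $\operatorname{Supp}(V)$ records which elements kill single vectors, while $\operatorname{Ass}V$ and $\mathcal V(V)$ record which two-sided ideals kill submodules. For $V$ finitely generated over $\mathcal U$ it is known that $\operatorname{Ass}V\subseteq\operatorname{Supp}(V)$ is equivalent to $\mathcal V(V)=\operatorname{Supp}(V)$; by (a) this applies to the modules considered here. The following was conjectured in \cite{OSAP}.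

\begin{conjecture}
Let $V$ be an admissible finitely generated $(\mathfrak g,K)$-module. Then $\operatorname{Ass}V\subseteq\operatorname{Supp}(V)$; equivalently, $\mathcal V(V)=\operatorname{Supp}(V)$.
\end{conjecture}

\subsection*{What one would guess}

If $\mathfrak n$ is abelian, then $\mathcal U$ is a polynomial ring and the statement is the usual one of commutative algebra, because $\operatorname{ann}(v)=\operatorname{ann}(\mathcal Uv)$ for a vector $v$. For general $\mathfrak n$, Casselman's theorem is a first instance. Every $u\in\mathcal U\setminus\mathcal A$ acts on $V/\mathcal AV$ as a nonzero scalar, so $(V/\mathcal AV)_{\mathcal A}=V/\mathcal AV\ne0$, and as localization is exact, $V_{\mathcal A}\neq0$: the augmentation ideal lies in the support of every nonzero admissible finitely generated $V$. The conjecture asks for the same at the other primes that contain $\operatorname{ann}_{\mathcal U}V$.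

For noncommutative $\mathcal U$, however, $\operatorname{ann}(\mathcal Uv)$ is only the largest two-sided ideal inside the left ideal $\operatorname{ann}(v)$, and it may be $0$ when $\operatorname{ann}(v)$ is not. A nonzero module with this property at every $v\ne0$ is faithful and torsion at once. Such $\mathcal U$-modules are easy to find (Example~\ref{ex:toy}). The question is whether the $(\mathfrak g,K)$-structure excludes them, and it does not.

\subsection*{Results}

\begin{thmA}
Let $G=SL(3,\mathbb R)$, $K=SO(3)$ and $P_0$ the upper triangular subgroup, so that $\mathfrak n=\langle E_{12},E_{13},E_{23}\rangle$ with $[E_{12},E_{23}]=E_{13}$ central. Let $H_l$ be the space of complex harmonic homogeneous polynomials of degree $l$ on $\mathbb R^3$, $r=|x|$, and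
\[
V=\bigoplus_{m\ge0}r^{-1-2m}H_{2m}\subset C^\infty(\mathbb R^3\setminus0),\qquad (gf)(x)=f(g^{T}x).
\]
Then $V$ is an admissible finitely generated $(\mathfrak g,K)$-module; it is multiplicity-free over $K$ and generated by $r^{-1}$. Moreover $\operatorname{Ass}V=\{0\}$ and $\mathcal V(V)=\operatorname{Spec}\mathcal U$, but $V_{(0)}=0$. So $\operatorname{Ass}V\not\subseteq\operatorname{Supp}(V)\ne\mathcal V(V)$.
\end{thmA}

\begin{thmB}
Let $G$ be of Harish-Chandra's class. The following are equivalent:
\begin{enumerate}
\item[(1)] $\mathfrak n$ is abelian;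
\item[(2)] every noncompact simple ideal of $\mathfrak g_0$ is isomorphic to $\mathfrak{so}(m,1)$ for some $m\ge2$;
\item[(3)] $\operatorname{Ass}V\subseteq\operatorname{Supp}(V)$ for every admissible finitely generated $(\mathfrak g,K)$-module $V$.
\end{enumerate}
\end{thmB}

\begin{thmC}
Let $G$ be connected with finite center and $\mathfrak g_0$ simple of real rank one.
\begin{enumerate}
\item[(C1)] If $V$ is an infinite-dimensional admissible finitely generated $(\mathfrak g,K)$-module, then $\operatorname{ann}_{\mathcal U}V=0$.
\item[(C2)] If $V$ is irreducible, then $\operatorname{Ass}V\subseteq\operatorname{Supp}(V)$ if and only if $\dim V<\infty$ or $V$ is not a torsion $\mathcal U$-module; equivalently, $\dim V<\infty$ or $\operatorname{GKdim}V=\dim\mathfrak n$.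
\end{enumerate}
\end{thmC}

All counterexamples come from one principle, a gap between two growth rates: we look for a module $V$ whose vectors span slowly growing spaces $\mathcal U_mv$, while some completely prime ideal $\mathcal P\supseteq\operatorname{ann}_{\mathcal U}V$ has a fast growing quotient $\mathcal U/\mathcal P$. Section~\ref{sec:mech} isolates the principle and Section~\ref{sec:sl3} proves Theorem~A. Section~\ref{sec:abelian} treats abelian $\mathfrak n$. Sections~\ref{sec:high}, \ref{sec:faithful} and~\ref{sec:small} produce counterexamples whenever $\mathfrak n$ is not abelian, and Section~\ref{sec:faithful} also proves (C1). Section~\ref{sec:irr} proves (C2).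

\section{The mechanism}\label{sec:mech}

\subsection*{The Heisenberg algebra}

The smallest nonabelian nilpotent Lie algebra has a basis $x,y,z$ with $[x,y]=z$ central. It is also the $\mathfrak n$ of $SL(3,\mathbb R)$.

\begin{lemma}\label{lem:heis}
Every nonzero two-sided ideal $I$ of the enveloping algebra of the Heisenberg algebra contains a nonzero polynomial in $z$.
\end{lemma}

\begin{proof}
The monomials $z^ay^bx^c$ form a basis. Since $\operatorname{ad}x$ is a derivation that kills $x$ and $z$ and sends $y$ to $z$, it sends $z^ay^bx^c$ to $b\,z^{a+1}y^{b-1}x^c$. Let $0\ne u\in I$ have degree $b_0$ in $y$. Then $(\operatorname{ad}x)^{b_0}$ kills all monomials of $u$ with $b<b_0$ and sends $z^ay^{b_0}x^c$ to $b_0!\,z^{a+b_0}x^c$. So $(\operatorname{ad}x)^{b_0}u\in I$ is nonzero and involves only $z$ and $x$. In the same way $\operatorname{ad}y$ sends $z^ax^c$ to $-c\,z^{a+1}x^{c-1}$, and applying it as often as the $x$-degree gives a nonzero polynomial in $z$ in $I$.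
\end{proof}

\begin{example}\label{ex:toy}
Let the Heisenberg algebra act on $F=\mathbb C[u,z]$ by
\[
x\mapsto z\,\partial_u,\qquad y\mapsto u,\qquad z\mapsto z .
\]
Then $[z\partial_u,u]=z$, as required, and $F$ is generated by $1$. Three things are visible.
\begin{itemize}
\item \emph{Every vector is torsion:} $x$ lowers the degree in $u$, so each $f\in F$ is killed by a power of $x$. By \eqref{eq:torsion}, $F_{(0)}=0$.
\item \emph{Every nonzero submodule is faithful:} its annihilator, if nonzero, would contain some $g(z)\ne0$ by Lemma~\ref{lem:heis}, but $g(z)$ acts injectively.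
\item Hence $\operatorname{Ass}F=\{0\}\not\subseteq\operatorname{Supp}(F)$. Moreover $F/\mathfrak nF=\mathbb C\ne0$, so the conclusion of Casselman's theorem does not exclude this behavior.
\end{itemize}
The reason is a count: the enveloping algebra of a three-dimensional Lie algebra acts faithfully on functions of two variables. For $f\ne0$ the spaces $\mathcal U_mf$ grow quadratically in $m$, and $\mathcal U_m$ grows cubically.
\end{example}

\subsection*{The growth gap}

The count works in general.

\begin{lemma}\label{lem:gap}
Let $V$ be a $\mathcal U$-module and $\mathcal P\supseteq\operatorname{ann}_{\mathcal U}V$ a completely prime ideal of $\mathcal U$. Suppose that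
\[
\dim\,(\mathcal U_m+\mathcal P)/\mathcal P\ \ge\ c\,m^{e}\quad\text{for large $m$ (some $c>0$)},\qquad \dim\,\mathcal U_mv=O(m^{e'})\quad\text{for each }v\in V,
\]
with $e'<e$. Then $\mathcal P\in\mathcal V(V)\setminus\operatorname{Supp}(V)$. In particular the conjecture fails for $V$ if $V$ is an admissible finitely generated $(\mathfrak g,K)$-module.
\end{lemma}

\begin{proof}
Let $v\in V$ and $R_m=\{u\in\mathcal U_m:uv=0\}$. Then $\dim\mathcal U_m-\dim R_m=\dim\mathcal U_mv=O(m^{e'})$, while $\dim\mathcal U_m-\dim(\mathcal U_m\cap\mathcal P)\ge c\,m^{e}$. So for large $m$ we have $\dim R_m>\dim(\mathcal U_m\cap\mathcal P)$, and $R_m$ contains an element outside $\mathcal P$. It lies in $\mathcal U\setminus\mathcal P=\mathcal C(\mathcal P)$ and kills $v$. By \eqref{eq:torsion}, $V_{\mathcal P}=0$.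
\end{proof}

\section{\texorpdfstring{The counterexample for $SL(3,\mathbb R)$}{The counterexample for SL(3,R)}}\label{sec:sl3}

To realize the count of Example~\ref{ex:toy} by a $(\mathfrak g,K)$-module we use functions on a $G$-space of dimension two. Even functions on $\mathbb R^3\setminus0$ that are homogeneous of a fixed degree are functions of two variables, and the module $V$ of Theorem~A consists of such functions, of degree $-1$. On the plane $x_1=1$ with coordinates $(y,t)=(x_2,x_3)$ the elements $E_{12},E_{13},E_{23}$ act by $\partial_y$, $\partial_t$ and $y\,\partial_t$. If $\partial_t$ is replaced by a variable $z$ and $u=yz$, these are the operators $z\partial_u$, $z$, $u$ of the example.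

\begin{proof}[Proof of Theorem A]
\emph{The module.} Since $(e^{tX})^{T}=e^{tX^T}$, an element $X=(X_{ij})\in\mathfrak g=\mathfrak{sl}_3(\mathbb C)$ acts by the vector field $\sum X_{ij}x_i\partial_j$. Put $q_X=\sum X_{ij}x_ix_j$; then $Xr^s=s\,r^{s-2}q_X$. Let $\mathrm{Pol}_{2m}$ be the space of complex homogeneous polynomials of degree $2m$ on $\mathbb R^3$. For $p\in\mathrm{Pol}_{2m}$,
\begin{equation}\label{eq:action}
X(r^{-1-2m}p)=r^{-3-2m}\bigl[(-1-2m)\,q_Xp+r^2\,Xp\bigr],
\end{equation}
and the bracket lies in $\mathrm{Pol}_{2m+2}$. By the classical decomposition $\mathrm{Pol}_{2m}=\bigoplus_{k\le m}r^{2(m-k)}H_{2k}$,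
\[
V_m:=r^{-1-2m}\,\mathrm{Pol}_{2m}=\bigoplus_{k\le m}r^{-1-2k}H_{2k},\qquad V=\bigcup_mV_m,\qquad \dim V_m=\binom{2m+2}{2}=(m+1)(2m+1).
\]
So \eqref{eq:action} says $\mathfrak gV_m\subseteq V_{m+1}$. As $SO(3)$ preserves each $r^{-1-2k}H_{2k}$, $V$ is a $(\mathfrak g,K)$-module. The $H_{2k}$ are irreducible and pairwise inequivalent over $SO(3)$, so $V$ is multiplicity-free, in particular admissible.

\emph{Generation by $r^{-1}$.} Suppose $V_m\subseteq U(\mathfrak g)r^{-1}$; this holds for $m=0$. Let $X$ have entries $X_{11}=1$, $X_{22}=-1$, $X_{12}=X_{21}=i$ and zeros elsewhere. Put $\zeta=x_1+ix_2$. Then $X$ acts by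
\[
x_1\partial_1-x_2\partial_2+ix_1\partial_2+ix_2\partial_1=\zeta\,(\partial_1+i\partial_2),\qquad q_X=x_1^2-x_2^2+2ix_1x_2=\zeta^2 .
\]
The polynomial $\zeta^{2m}$ lies in $H_{2m}$, and $X\zeta^{2m}=0$ because $(\partial_1+i\partial_2)\zeta=0$. So \eqref{eq:action} gives
\[
X(r^{-1-2m}\zeta^{2m})=(-1-2m)\,r^{-3-2m}\zeta^{2m+2}\ne0 ,
\]
a nonzero element of the irreducible space $r^{-3-2m}H_{2m+2}$. Hence $V_{m+1}=V_m\oplus r^{-3-2m}H_{2m+2}\subseteq U(\mathfrak g)r^{-1}$, and $V=U(\mathfrak g)r^{-1}$ by induction.

\emph{Every nonzero $\mathcal U$-submodule is faithful.} By Lemma~\ref{lem:heis}, with $x=E_{12}$, $y=E_{23}$, $z=E_{13}$, it suffices to show that no nonzero $f\in V$ is killed by $g(E_{13})$ with $0\ne g\in\mathbb C[T]$. Write $f=r^{-1-2m}p$ with $0\ne p\in\mathrm{Pol}_{2m}$, and restrict to the plane $x_1=1$ with coordinates $(y,t)=(x_2,x_3)$: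
\[
\varphi(y,t)=w^{-m-1/2}P(y,t),\qquad w=1+y^2+t^2,\quad P(y,t)=p(1,y,t).
\]
Since $p$ is homogeneous and nonzero, $P\ne0$. The operator $E_{13}=x_1\partial_3$ acts on restrictions as $\partial_t$. Suppose $g(\partial_t)\varphi=0$, and fix $y\in\mathbb R$ with $P(y,\cdot)\not\equiv0$. If $g$ is constant, then $\varphi(y,\cdot)=0$, which is false. Otherwise $t\mapsto\varphi(y,t)$ solves a linear ordinary differential equation with constant coefficients, so it extends to an entire function $\Phi$. By the identity theorem
\[
\Phi(t)^2\,(1+y^2+t^2)^{2m+1}=P(y,t)^2\qquad\text{for all }t\in\mathbb C .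
\]
At $t_0=i\sqrt{1+y^2}$, a simple zero of $1+y^2+t^2$, the left side vanishes to odd order and the right side to finite even order, a contradiction.

\emph{Torsion.} For $v\in V_c$ we have $\mathcal U_mv\subseteq V_{m+c}$, so $\dim\mathcal U_mv=O(m^2)$, whereas $\dim\mathcal U_m=\binom{m+3}{3}$. The zero ideal is completely prime and equals $\operatorname{ann}_{\mathcal U}V$ by the previous step. So Lemma~\ref{lem:gap} with $\mathcal P=0$, $e=3$, $e'=2$ gives $V_{(0)}=0$.

\emph{Conclusion.} All nonzero submodules of $V$ have annihilator $0$. So $\operatorname{Ass}V=\{0\}$ and $\mathcal V(V)=\operatorname{Spec}\mathcal U\ni0$, but $0\notin\operatorname{Supp}(V)$.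
\end{proof}

\begin{remark}
The degree $-1$ is used twice: the coefficients $-1-2m$ in \eqref{eq:action} never vanish, which gives the cyclic vector, and $w$ occurs in $\varphi$ to a half-integral power, which gives faithfulness of all nonzero submodules. In degree $0$, by contrast, the constant functions form a submodule, and $\mathcal A$ is an associated prime.
\end{remark}

\section{\texorpdfstring{Abelian $\mathfrak n$}{Abelian n}}\label{sec:abelian}

We begin the proof of Theorem~B. Let $\mathfrak g_{i,0}$ be the noncompact simple ideals of $\mathfrak g_0$ and $\mathfrak n_i$ the corresponding complexified nilradicals. The center and the compact ideals contribute nothing to $\mathfrak n$, so $\mathfrak n=\bigoplus\mathfrak n_i$. For a restricted root $\gamma$ we write $\mathfrak g_\gamma\subseteq\mathfrak g_0$ for its root space. We shall use twice the following fact about a finite-dimensional module over an $\mathfrak{sl}_2$-triple $(e,h,f)$: $e$ is injective on the negative eigenspaces of $h$, and $f$ on the positive ones.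

\begin{lemma}\label{lem:rank2}
If $\mathfrak g_{i,0}$ has real rank at least $2$, it has simple restricted roots $\alpha\ne\beta$ with $[\mathfrak g_\alpha,\mathfrak g_\beta]\ne0$.
\end{lemma}

\begin{proof}
The restricted root system is irreducible of rank at least $2$, so there are simple $\alpha\ne\beta$ with $\langle\beta,\alpha^\vee\rangle<0$. For $0\ne e\in\mathfrak g_\alpha$ the bracket $[e,\theta e]$ is a nonzero multiple of the coroot vector. So $e$, $\alpha^\vee$ and a multiple of $\theta e$ form an $\mathfrak{sl}_2$-triple, and $\mathfrak g_\beta$ lies in a negative eigenspace of $\operatorname{ad}\alpha^\vee$. Hence $\operatorname{ad}e$ is injective on $\mathfrak g_\beta\ne0$.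
\end{proof}

\begin{proof}[Proof of {\rm(1)$\Leftrightarrow$(2)} in Theorem B]
The algebra $\mathfrak n$ is abelian if and only if all $\mathfrak n_i$ are. By Lemma~\ref{lem:rank2} this forces all $\mathfrak g_{i,0}$ to have real rank one. In real rank one let $\alpha$ be the reduced positive restricted root. Then $\mathfrak n_i$ is abelian if and only if $2\alpha$ is not a root. By the classification of simple real Lie algebras of real rank one, this is the case exactly for $\mathfrak{so}(m,1)$, $m\ge2$. The remaining algebras are $\mathfrak{su}(n,1)$ and $\mathfrak{sp}(n,1)$ with $n\ge2$, and $\mathfrak f_{4(-20)}$, for which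
\begin{equation}\label{eq:dims}
\dim\mathfrak n_i=2n-1,\qquad 4n-1,\qquad 15,
\end{equation}
respectively.
\end{proof}

\begin{proof}[Proof of {\rm(1)$\Rightarrow$(3)} in Theorem B]
Let $\mathcal U$ be commutative, let $\mathcal P\in\operatorname{Ass}V$ with $W$ as in the definition, and let $0\ne v\in W$. By commutativity $\operatorname{ann}(v)=\operatorname{ann}(\mathcal Uv)$, and this is $\mathcal P$. So no element of $\mathcal C(\mathcal P)=\mathcal U\setminus\mathcal P$ kills $v$, and $V_{\mathcal P}\neq0$.
\end{proof}

It remains to prove that (3) fails if (2) fails. There are two cases: some noncompact simple ideal has real rank at least $2$, or some noncompact simple ideal has real rank one and is not an $\mathfrak{so}(m,1)$.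

\section{\texorpdfstring{A factor of real rank at least $2$}{A factor of real rank at least 2}}\label{sec:high}

\begin{proposition}\label{prop:high}
If some noncompact simple ideal of $\mathfrak g_0$ has real rank at least $2$, the conjecture fails for some admissible finitely generated $(\mathfrak g,K)$-module $V$.
\end{proposition}

As for $SL(3,\mathbb R)$, we let $\mathfrak n$ act on functions on a flag manifold of too small a dimension $d$. In Theorem~A the zero ideal was the critical prime. Here $V$ need not be faithful (Remark~\ref{rem:sl4}), and the critical prime is the kernel $\mathcal J$ of the action of $\mathcal U$ by differential operators on an open cell. We show that $V$ has growth at most $d$ and that $\mathcal U/\mathcal J$ has growth at least $d+1$.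

\begin{proof}
\emph{The module.} Take $\alpha,\beta$ from Lemma~\ref{lem:rank2}. Let $Q=LN_Q\supseteq P_0$ be the standard maximal parabolic subgroup whose Levi factor contains all simple restricted roots except $\beta$, let $Q^-=\theta(Q)=LN_Q^-$ be its opposite, $\mathfrak l_0$ and $\mathfrak n_{Q,0}$ the Lie algebras of $L$ and $N_Q$, and
\[
d=\dim N_Q=\dim G/Q^- .
\]
Then $\mathfrak n_0=\mathfrak n_{Q,0}\oplus(\mathfrak n_0\cap\mathfrak l_0)$, with $\mathfrak g_\beta\subseteq\mathfrak n_{Q,0}$ and $\mathfrak g_\alpha\subseteq\mathfrak n_0\cap\mathfrak l_0$. By the choice of $\alpha,\beta$ there is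
\begin{equation}\label{eq:X}
X\in\mathfrak n_0\cap\mathfrak l_0\quad\text{with}\quad[X,\mathfrak n_{Q,0}]\ne0 .
\end{equation}
Let $V$ be the space of $K$-finite functions in $C^\infty(G/Q^-)$, with $G$ acting by left translation. Since $\theta(P_0)\subseteq Q^-$, $V$ is a submodule of the module of $K$-finite functions on $G/\theta(P_0)$. The latter is a minimal principal series, which is admissible of finite length \cite{Wallach,Knapp}. So $V$ is admissible and finitely generated.

\emph{Growth of $V$.} As $G=KQ^-$, we have $G/Q^-=K/(K\cap L)$, a compact manifold of dimension $d$. Choose an $\operatorname{Ad}(K)$-invariant inner product on $\mathfrak k_0=\operatorname{Lie}(K)$ with orthonormal basis $(Z_i)$, and let $\mathfrak k=\mathfrak k_0\otimes_{\mathbb R}\mathbb C$. The operator $\Delta=-\sum Z_i^2$ on $C^\infty(G/Q^-)$ has symbol a sum of squares of the symbols of the $Z_i$, so it is elliptic because $K$ acts transitively. It is symmetric and nonnegative for the $K$-invariant measure, since the $Z_i$ act by skew operators. By Weyl's law the eigenspaces of $\Delta$ with eigenvalue at most $T$ have total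 dimension $O(T^{d/2})$ as $T\to\infty$.

Let $v\in V$ and let $F=U(\mathfrak k)v$, a finite-dimensional space. Then $U_m(\mathfrak g)v$ is contained in $U_m(\mathfrak g)F$, which is a $K^0$-equivariant image of $\bigoplus_{j\le m}\mathfrak g^{\otimes j}\otimes F$. The weights of the latter under a maximal torus of $K^0$ are sums of at most $m$ weights of $\mathfrak g$ and one weight of $F$. So all highest weights $\lambda$ that occur in $U_m(\mathfrak g)F$ have norm $O(m)$, and $\Delta$ acts on the corresponding components by $\langle\lambda,\lambda+2\rho_{\mathfrak k}\rangle=O(m^2)$, where $\rho_{\mathfrak k}$ is half the sum of the positive roots of $\mathfrak k$. Hence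
\begin{equation}\label{eq:growthV}
\dim\mathcal U_mv\le\dim U_m(\mathfrak g)v=O(m^d).
\end{equation}

\emph{The ideal $\mathcal J$.} The map $N_Q\to G/Q^-$, $g\mapsto gQ^-$, is an open embedding. Use exponential coordinates $N_Q\cong\mathfrak n_{Q,0}\cong\mathbb R^d$. An element $Y\in\mathfrak n_{Q,0}$ acts by the vector field of $g\mapsto e^{-tY}g$, which is polynomial because $N_Q$ is nilpotent. An element $X'\in\mathfrak n_0\cap\mathfrak l_0$ satisfies $e^{-tX'}gQ^-=(e^{-tX'}ge^{tX'})Q^-$, so it acts by the vector field of $g\mapsto e^{-tX'}ge^{tX'}$, which is linear. Thus the action of $\mathfrak n$ on functions on the open cell defines a homomorphism from $\mathcal U$ to the Weyl algebra $A_d(\mathbb C)$, a domain. Its kernel $\mathcal J$ is therefore completely prime.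

If $u\in\mathcal U$ kills $V$, then $u$, a differential operator on $G/Q^-$, kills $C^\infty(G/Q^-)$, because $V$ is dense there by the Peter--Weyl theorem. So $u$ kills $C_c^\infty(N_Q)$, and its image in $A_d(\mathbb C)$ is $0$. Thus $\operatorname{ann}_{\mathcal U}V\subseteq\mathcal J$.

\emph{Growth of $\mathcal U/\mathcal J$.} Normalize the symbol of a vector field as the function it defines on the cotangent bundle, and trivialize $T^*N_Q\cong N_Q\times\mathfrak n_{Q,0}^*$ by right translation. For $X$ as in \eqref{eq:X}, the curve $e^{-tX}ge^{tX}=(e^{-tX}\cdot ge^{tX}g^{-1})\,g$ has right-translated velocity $-X+\operatorname{Ad}(g)X\in\mathfrak n_{Q,0}$ at $t=0$. So, up to the common sign $-1$, the symbols of $Y\in\mathfrak n_{Q,0}$ and of $X$ at $(g,\eta)$ are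
\[
\sigma_Y=\eta(Y),\qquad \sigma_X=\eta\bigl(X-\operatorname{Ad}(g)X\bigr).
\]
Let $Y_1,\dots,Y_d$ be a basis of $\mathfrak n_{Q,0}$. We claim that $\sigma_{Y_1},\dots,\sigma_{Y_d},\sigma_X$ are algebraically independent. Write $g=\exp W$. All these functions are polynomials in $(W,\eta)$, and the $\sigma_{Y_j}$ are the coordinates of $\eta$. The derivative of $\sigma_X$ at $W=0$ in the direction $Y$ is $-\eta([Y,X])$, which is nonzero for suitable $Y$ and $\eta$ by \eqref{eq:X}. So $\sigma_X$, as a polynomial in $W$ over the field of rational functions of $\eta$, is not constant, hence transcendental over that field. This proves the claim.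

Consequently the ordered monomials $Y_1^{a_1}\cdots Y_d^{a_d}X^{b}$ are linearly independent modulo $\mathcal J$: if $k$ is the highest total degree in a nontrivial linear combination, the symbol of order $k$ of the combination is $(-1)^k$ times the same combination of the monomials of degree $k$ in the $\sigma$'s, which is nonzero. Therefore
\[
\dim\,(\mathcal U_m+\mathcal J)/\mathcal J\ \ge\ \binom{m+d+1}{d+1}.
\]
With \eqref{eq:growthV}, Lemma~\ref{lem:gap} for $\mathcal P=\mathcal J$, $e=d+1$, $e'=d$ shows that the conjecture fails for $V$.
\end{proof}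

\begin{remark}\label{rem:sl4}
Let $G=SL(4,\mathbb R)$, with $P_0$ the upper triangular subgroup, act on functions on $\mathbb P^3(\mathbb R)$ by $(gf)(x)=f(g^Tx)$, so that $E_{ij}$ acts by $x_i\partial_j$. The stabilizer of the point $[e_1]$ consists of the $g$ with first row $(*,0,0,0)$, so this is an instance of the construction above, with $\alpha,\beta$ the restricted roots of $E_{23},E_{12}$. The nonzero element $E_{13}E_{24}-E_{14}E_{23}$ of $\mathcal U$ acts by $x_1x_2\partial_3\partial_4-x_1x_2\partial_4\partial_3=0$. So the infinite-dimensional module $V$ is not faithful over $\mathcal U$. In particular the statement (C1), which we prove next, does not extend to higher real rank.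
\end{remark}

\section{Faithfulness in real rank one}\label{sec:faithful}

In rank one a flag manifold of too small a dimension is not available: $P_0$ itself is the only standard proper parabolic subgroup, and $\dim G/\theta(P_0)=\dim\mathfrak n$. Small modules must be found otherwise. On the other hand, one half of the problem disappears: infinite-dimensional admissible finitely generated modules are automatically faithful. We prove (C1) in a form that mentions only Lie algebras.

\begin{proposition}\label{prop:faithful}
Let $\mathfrak g_0$ be simple of real rank one, with complexified Cartan decomposition $\mathfrak g=\mathfrak k\oplus\mathfrak p$. Let $V$ be an infinite-dimensional finitely generated $\mathfrak g$-module that is, over $\mathfrak k$, a direct sum of finite-dimensional irreducible modules, each occurring with finite multiplicity. Then $\operatorname{ann}_{\mathcal U}V=0$.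
\end{proposition}

If $K$ is connected, as in Theorem~C, an admissible finitely generated $(\mathfrak g,K)$-module satisfies the finiteness conditions on $V$, so (C1) follows.

The plan is this. The annihilator of $V$ in $U(\mathfrak g)$ is stable under $\operatorname{Int}(\mathfrak g)$, so its symbols vanish on a whole adjoint orbit of nilpotent elements. The symbol of an element of $\mathcal U$ depends only on the projection $\mathfrak g^*\to\mathfrak n^*$. So it is enough that the orbit projects onto a set with interior points, and an infinitesimal computation reduces this to a property of one element of the orbit.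

\begin{proof}
Let $B$ be the Killing form. Identify $\mathfrak g^*=\mathfrak g$ by $B$, so that $S(\mathfrak g)$ becomes the algebra of polynomial functions on $\mathfrak g$; then $\mathfrak k^\perp=\mathfrak p$.

\emph{A nilpotent element in the support.} Let $V_0$ be a finite-dimensional $\mathfrak k$-stable generating subspace and $V_m=U_m(\mathfrak g)V_0$. Then $\operatorname{gr}V$ is a finitely generated graded $S(\mathfrak g)$-module. Since $[\mathfrak k,U_m(\mathfrak g)]\subseteq U_m(\mathfrak g)$, we have $\mathfrak kV_m\subseteq V_m$, so $\mathfrak k\subseteq S(\mathfrak g)$ kills $\operatorname{gr}V$. The support of $\operatorname{gr}V$, the zero set of its annihilator in $S(\mathfrak g)$, is thus a closed cone in $\mathfrak p$. It is not $\{0\}$: otherwise a power of the ideal $S(\mathfrak g)_+$ would kill $\operatorname{gr}V$, and $V$ would be finite-dimensional.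

Let $z\in Z(\mathfrak g)$ be nonscalar. Since $V_0$ is finite-dimensional, it lies in the sum $V'$ of finitely many $\mathfrak k$-isotypic components of $V$. The space $V'$ is finite-dimensional because multiplicities are finite, and it is preserved by $z$. So $f(z)V'=0$ for some monic polynomial $f$ of positive degree, and $f(z)V=0$ because $V'$ generates $V$. Taking symbols, a power of the symbol of $z$ kills $\operatorname{gr}V$. By symmetrization every nonzero homogeneous element of $S(\mathfrak g)^{\mathfrak g}$ of positive degree is the symbol of some such $z$, so it vanishes on the support. The nonleading coefficients of the characteristic polynomial of $\operatorname{ad}$ are invariants of positive degree, hence the support consists of nilpotent elements. Fix one, $0\ne x\in\mathfrak p$.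

The ideal $\operatorname{Ann}_{U(\mathfrak g)}V$ is two-sided, hence stable under $\operatorname{ad}\mathfrak g$, and so its graded ideal in $S(\mathfrak g)$ is stable under $\operatorname{Int}(\mathfrak g)$. It kills $\operatorname{gr}V$, so it vanishes at $x$, and therefore
\begin{equation}\label{eq:orbit}
\text{the symbols of all elements of $\operatorname{Ann}_{U(\mathfrak g)}V$ vanish on }\operatorname{Int}(\mathfrak g)x .
\end{equation}

\emph{Claim: some $x'\in\operatorname{Int}(\mathfrak g)x$ has $\operatorname{ad}x'$ injective on $\mathfrak n$.} By Kostant and Rallis \cite{KR} there is an $\mathfrak{sl}_2$-triple $(x,h,y)$ with $y\in\mathfrak p$ and $h\in\mathfrak k$; moreover every semisimple element of $\mathfrak p$ is conjugate, under the connected subgroup of $\operatorname{Int}(\mathfrak g)$ with Lie algebra $\mathfrak k$, into $\mathfrak a=\mathfrak a_0\otimes\mathbb C$, where $\mathfrak a_0=\operatorname{Lie}(A_0)$. Now $x+y\in\mathfrak p$ is conjugate to $h$ inside the image of $SL_2(\mathbb C)$, since $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ has eigenvalues $\pm1$. So $x+y$ is semisimple, and $h$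 is conjugate into $\mathfrak a$. Here the real rank enters: $\mathfrak a_0=\mathbb RH_0$, where $\alpha(H_0)=1$ for the reduced positive restricted root $\alpha$. So $\gamma h=cH_0$ for some $\gamma\in\operatorname{Int}(\mathfrak g)$ and $c\ne0$. Since $c$ is an eigenvalue of $\operatorname{ad}\gamma h$, it is an integer. As $h$ is conjugate to $-h$ inside the image of $SL_2(\mathbb C)$, we may change $\gamma$ so that $c>0$. Then $\mathfrak n$, the sum of the positive eigenspaces of $\operatorname{ad}H_0$, is the image under $\gamma$ of the sum of the positive eigenspaces of $\operatorname{ad}h$, on which $\operatorname{ad}y$ is injective. So $\operatorname{ad}(\gamma y)$ is injective on $\mathfrak n$. Finally $y$ is conjugate to $x$ inside the image of $SL_2(\mathbb C)$, so $x'=\gamma y$ lies in $\operatorname{Int}(\mathfrak g)x$.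

\emph{Conclusion.} The map $\operatorname{Int}(\mathfrak g)\to\mathfrak n^*$, $g\mapsto B(gx',\cdot)|_{\mathfrak n}$, has at $e$ the differential
\[
Z\mapsto B([Z,x'],\cdot)|_{\mathfrak n}=B(Z,[x',\cdot])|_{\mathfrak n},
\]
the transpose of the injective map $\operatorname{ad}x':\mathfrak n\to\mathfrak g$. It is therefore surjective, and the image of $\operatorname{Int}(\mathfrak g)x$ in $\mathfrak n^*$ contains a nonempty open set. Suppose $0\ne u\in\mathcal U$ kills $V$. Its symbol $0\ne s\in S(\mathfrak n)\subseteq S(\mathfrak g)$ factors through $\mathfrak g^*\to\mathfrak n^*$, and by \eqref{eq:orbit} it vanishes on that open set. So $s=0$, a contradiction.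
\end{proof}

\section{\texorpdfstring{A rank one factor with nonabelian $\mathfrak n_1$}{A rank one factor with nonabelian nilradical}}\label{sec:small}

Let a noncompact simple ideal of $\mathfrak g_0$ be isomorphic to $\mathfrak{su}(n,1)$ or $\mathfrak{sp}(n,1)$ with $n\ge2$, or to $\mathfrak f_{4(-20)}$. Write $\mathfrak g_1=\mathfrak k_1\oplus\mathfrak p_1$ for its complexification and $\mathfrak n_1$ for the corresponding nilradical. In these three cases a Cartan subalgebra of $\mathfrak k_1$ is one of $\mathfrak g_1$, so weights of $\mathfrak k_1$-modules can be compared with the root lattice of $\mathfrak g_1$.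

\subsection{What is needed}

By Proposition~\ref{prop:faithful} we only have to find modules that are small. We look for a $\mathfrak g_1$-module $W=\bigoplus_{q\ge0}W_q$ such that:
\begin{itemize}
\item[(w1)] the $W_q$ are nonzero, finite-dimensional, pairwise inequivalent irreducible $\mathfrak k_1$-modules, with all weights in the root lattice of $\mathfrak g_1$;
\item[(w2)] $\mathfrak p_1W_q\subseteq W_{q+1}\oplus W_{q-1}$, with $W_{-1}=0$, and the $W_{q+1}$-components of the elements of $\mathfrak p_1W_q$ span $W_{q+1}$;
\item[(w3)] $\dim\bigoplus_{q\le m}W_q=O(m^{e'})$ with $e'<\dim\mathfrak n_1$.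
\end{itemize}
Condition (w1) lets the $\mathfrak k_1$-action on $W$ integrate to $K^0$, (w2) makes $W$ finitely generated, and (w3) gives the growth gap.

\begin{proposition}\label{prop:pass}
If such a $W$ exists, the conjecture fails for some admissible finitely generated $(\mathfrak g,K)$-module $V$.
\end{proposition}

\begin{proof}
\emph{From $\mathfrak g_1$ to $(\mathfrak g,K)$.} Let $K_1=\operatorname{Ad}(K^0)|_{\mathfrak g_1}$, a connected compact group with complexified Lie algebra $\mathfrak k_1$. The complexified Lie algebra of a maximal torus of $K_1$ is a Cartan subalgebra of $\mathfrak g_1$. The torus acts faithfully on $\mathfrak g_1$, so its character lattice is generated by its weights on $\mathfrak g_1$ and is the root lattice. By (w1) the action of $\mathfrak k_1$ on each $W_q$ integrates to $K_1$, hence $W$ is a $K^0$-module via $\operatorname{Ad}$. Let all other ideals of $\mathfrak g$, including the center, act on $W$ by $0$. Then $W$ is a $(\mathfrak g,K^0)$-module, and it is admissible by (w1). It is generated by $W_0$: if $W_0,\dots,W_q\subseteq U(\mathfrak g_1)W_0$, then by (w2) the $W_{q+1}$-components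 of $\mathfrak p_1W_q$ also lie in $U(\mathfrak g_1)W_0$, and they span $W_{q+1}$.

Let $\mathbb C[K]$ denote the group algebra and put
\[
V=\mathbb C[K]\otimes_{\mathbb C[K^0]}W=\bigoplus_{k\in K/K^0}k\otimes W,\qquad X(k\otimes w)=k\otimes(\operatorname{Ad}(k^{-1})X)w\quad(X\in\mathfrak g).
\]
This is well defined, because for $k_0\in K^0$ we have $k_0\bigl((\operatorname{Ad}(k_0^{-1})X')w\bigr)=X'(k_0w)$ for $X'\in\mathfrak g$. As $K/K^0$ is finite, $V$ is an admissible finitely generated $(\mathfrak g,K)$-module. Since $\operatorname{Ad}(K)\subseteq\operatorname{Int}(\mathfrak g)$ preserves all ideals of $\mathfrak g$, the ideals other than $\mathfrak g_1$ act on $V$ by $0$.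

\emph{The growth gap.} Let $\mathfrak n'$ be the sum of the $\mathfrak n_i$ other than $\mathfrak n_1$, and $\mathcal P=\mathcal U\mathfrak n'$. Then $\mathcal U/\mathcal P=U(\mathfrak n_1)$ is a domain, so $\mathcal P$ is completely prime and
\[
\dim\,(\mathcal U_m+\mathcal P)/\mathcal P=\binom{m+\dim\mathfrak n_1}{\dim\mathfrak n_1}.
\]
The $\mathfrak g_1$-module $W$ is infinite-dimensional and satisfies the hypotheses of Proposition~\ref{prop:faithful}. So $\operatorname{ann}_{U(\mathfrak n_1)}W=0$, and $\operatorname{ann}_{\mathcal U}V\subseteq\operatorname{ann}_{\mathcal U}(1\otimes W)=\mathcal P$. By (w2), $\mathfrak g_1W_q\subseteq W_{q-1}\oplus W_q\oplus W_{q+1}$. So if $v\in\bigoplus_kk\otimes\bigoplus_{q\le c}W_q$, then $\mathcal U_mv\subseteq\bigoplus_kk\otimes\bigoplus_{q\le c+m}W_q$, and $\dim\mathcal U_mv=O(m^{e'})$ by (w3). Lemma~\ref{lem:gap} with $e=\dim\mathfrak n_1$ applies.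
\end{proof}

\subsection{\texorpdfstring{The unitary and symplectic cases}{The unitary and symplectic cases}}

The idea is to let a large matrix algebra act on polynomials in few variables. On $\mathbb C[z_1,\dots,z_a,w_1,\dots,w_b]$ the algebra $\mathfrak{gl}(a+b)$ acts by
\[
E_{ij}=z_i\partial_{z_j},\quad E_{i,a+s}=-z_iw_s,\quad E_{a+s,i}=\partial_{w_s}\partial_{z_i},\quad E_{a+s,a+t}=-\partial_{w_s}w_t .
\]
Indeed, this is the standard action $x_i\partial_j$ followed by the substitution $x_{a+s}\mapsto\partial_{w_s}$, $\partial_{a+s}\mapsto-w_s$, which is an automorphism of the Weyl algebra because $[-w_s,\partial_{w_s}]=1$. The action preserves $\deg_z-\deg_w$, where $\deg_z$ and $\deg_w$ are the degrees in the $z_i$ and in the $w_s$. The off-diagonal blocks change both degrees by $+1$ or both by $-1$. Let $S^q(z)$ and $S^q(w)$ be the spaces of homogeneous polynomials of degree $q$.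

\emph{$\mathfrak{su}(n,1)$.} Here $\mathfrak g_1=\mathfrak{sl}(n+1)$, $a=n$, $b=1$, $\mathfrak k_1$ is the block-diagonal part, and we take
\[
W_q=S^{q+1}(z)\,w^q .
\]
\begin{itemize}
\item[(w1)] $W_q$ is irreducible already over $\mathfrak{sl}(n)$. As $n\ge2$, the dimensions $\binom{q+n}{n-1}$ strictly increase with $q$, so the $W_q$ are inequivalent. Since $-\partial_ww$ acts on $w^q$ by $-(q+1)$, the monomial $z^\mu w^q$ with $|\mu|=q+1$ has weight $(\mu,-q-1)$, an integral vector with coordinate sum $0$, that is, an element of the root lattice. (This is why we take $\deg_z-\deg_w=1$.)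
\item[(w2)] $\mathfrak p_1$ is spanned by the $-z_iw$ and the $\partial_w\partial_{z_i}$, and $W_{q+1}$ is spanned by the $z_iwW_q$.
\item[(w3)] $\dim W_q=O(q^{n-1})$, so $e'=n<2n-1=\dim\mathfrak n_1$, by \eqref{eq:dims} and $n\ge2$.
\end{itemize}

\emph{$\mathfrak{sp}(n,1)$.} Here $\mathfrak g_1=\mathfrak{sp}(2n+2)\subset\mathfrak{gl}(2n+2)$ for a form $\omega_1\oplus\omega_2$ on $\mathbb C^{2n}\oplus\mathbb C^2$, $a=2n$, $b=2$, $\mathfrak k_1=\mathfrak{sp}(2n)\oplus\mathfrak{sp}(2)$, and
\[
W_q=S^q(z)\,S^q(w).
\]
\begin{itemize}
\item[(w1)] On $S^q(w)$ the algebra $\mathfrak{sp}(2)=\mathfrak{sl}(2)$ acts by the $q$-th symmetric power of the dual of $\mathbb C^2$, so $W_q$ is the irreducible module $S^q(\mathbb C^{2n})\otimes S^q(\mathbb C^2)$, and these are inequivalent for different $q$. Its weights have integer entries. The entries from $\mathfrak{sp}(2n)$ have sum congruent to $q$ modulo $2$, and the entry from $\mathfrak{sp}(2)$ is also congruent to $q$. The total sum is even, so the weights lie in the root lattice of $C_{n+1}$.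
\item[(w2)] $\mathfrak p_1$ consists of pairs $(A,D)$ with $A:\mathbb C^2\to\mathbb C^{2n}$ arbitrary and $D:\mathbb C^{2n}\to\mathbb C^2$ determined by $\omega_1(Aw,z)+\omega_2(w,Dz)=0$ for all $z\in\mathbb C^{2n}$, $w\in\mathbb C^2$. Such a pair acts by $-\sum A_{is}z_iw_s+\sum D_{si}\partial_{w_s}\partial_{z_i}$. Its raising part can be any linear combination of the multiplications by $z_iw_s$, and $W_{q+1}$ is spanned by the $z_iw_sW_q$.
\item[(w3)] $\dim W_q=O(q^{2n-1}\cdot q)$, so $e'=2n+1<4n-1=\dim\mathfrak n_1$, by \eqref{eq:dims} and $n\ge2$.
\end{itemize}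

\subsection{\texorpdfstring{The case of $\mathfrak f_{4(-20)}$}{The case of f4(-20)}}

Here $\mathfrak g_1=\mathfrak f_4$, $\mathfrak k_1=\mathfrak{so}(9)$, and $\mathfrak p_1$ is the $16$-dimensional spin module. The role of $\mathfrak{gl}(a+b)$ is played by $\mathfrak e_6$, and that of the polynomials by a small quotient of an $\mathfrak e_6$-module induced from a character of a parabolic subalgebra.

\emph{$\mathfrak f_4$ inside $\mathfrak e_6$.} Write $\mathfrak e_6=\mathfrak f_4\oplus\mathbf{26}$ with $\mathbf{26}|_{\mathfrak{so}(9)}=\mathbf1\oplus\mathbf9\oplus\mathbf{16}$. Let $t=-1\in Spin(9)\subset F_4\subset E_6$. It acts by $-1$ on the spin modules $\mathfrak p_1$ and $\mathbf{16}$ and trivially on $\mathfrak{so}(9)$, $\mathbf1$ and $\mathbf9$. So $\operatorname{Ad}(t)$ is an involution of $\mathfrak e_6$ whose fixed algebra $\tilde{\mathfrak k}$ has dimension $36+1+9=46$. The involutions of $\mathfrak e_6$ have fixed algebras of dimension $36,38,46,52$, and in dimension $46$ the classification gives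
\[
\mathfrak e_6=\tilde{\mathfrak k}\oplus\mathfrak p^+\oplus\mathfrak p^-,\qquad\tilde{\mathfrak k}=\mathfrak{so}(10)\oplus\mathbb C\zeta,\qquad\operatorname{ad}\zeta=\pm1\ \text{on }\mathfrak p^\pm,
\]
with $\mathfrak p^\pm$ abelian, $\mathfrak p^+\oplus\mathfrak p^-$ the $(-1)$-eigenspace, $\mathfrak p^+=V(\omega)$ a half-spin module of $\mathfrak{so}(10)$ and $\mathfrak p^-$ its dual. The algebra $\mathfrak{so}(9)=\mathfrak f_4\cap\tilde{\mathfrak k}$ is semisimple, so it lies in $\mathfrak{so}(10)$. Its irreducible modules of dimension at most $10$ have dimension $1$ or $9$. So $\mathbb C^{10}$ restricts to $\mathbf1\oplus\mathbf9$, and the embedding is the standard one. Both $\mathfrak p^\pm$ restrict to the irreducible spin module of $\mathfrak{so}(9)$.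

We have $\mathfrak p_1\subset\mathfrak p^+\oplus\mathfrak p^-$. The projections $\mathfrak p_1\to\mathfrak p^\pm$ are isomorphisms: otherwise one of them is zero, by irreducibility, and $\mathfrak p_1$ equals $\mathfrak p^-$ or $\mathfrak p^+$ and is abelian, contradicting $[\mathfrak p_1,\mathfrak p_1]=\mathfrak{so}(9)$.

\emph{An $\mathfrak e_6$-module.} Let $B$ be the Killing form of $\mathfrak e_6$. For $c\in\mathbb C$ let $\lambda_c(Z)=-c\,B(\zeta,Z)$ for $Z\in\tilde{\mathfrak k}$. This is a character of $\tilde{\mathfrak k}$ because $\zeta$ is central there, and $\lambda_c([X,Y])=-c\,B([\zeta,X],Y)=c\,B(X,Y)$ for $X\in\mathfrak p^-$, $Y\in\mathfrak p^+$. Extend $\lambda_c$ by $0$ to $\mathfrak p^-$ and put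
\[
M_c=U(\mathfrak e_6)\otimes_{U(\tilde{\mathfrak k}+\mathfrak p^-)}\mathbb C_{\lambda_c}\cong S(\mathfrak p^+).
\]
This module has the full growth of polynomials in $16$ variables, too much for (w3). To cut it down we look for a $c$ for which the small component of $S^2(\mathfrak p^+)$ is killed by $\mathfrak p^-$. We have $\mathfrak p^+\otimes\mathfrak p^+=\mathbf{10}\oplus\mathbf{120}\oplus\mathbf{126}$ over $\mathfrak{so}(10)$, and
\[
S^2(\mathfrak p^+)=V(2\omega)\oplus E,\qquad\dim V(2\omega)=126,\quad E\cong\mathbb C^{10}.
\]
For $X\in\mathfrak p^-$ and $Y_1,Y_2\in\mathfrak p^+$, since $X\otimes1=0$,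
\begin{align*}
X(Y_1Y_2\otimes1)&=\bigl([X,Y_1]Y_2+Y_1[X,Y_2]\bigr)\otimes1\\
&=\bigl([[X,Y_1],Y_2]+c\,B(X,Y_1)Y_2+c\,B(X,Y_2)Y_1\bigr)\otimes1 .
\end{align*}
So the action map $\mathfrak p^-\otimes E\to\mathfrak p^+$ is $\Phi_0+c\Psi$, where $\Phi_0$ is the double bracket and $\Psi$ the contraction. Both are $\mathfrak{so}(10)$-equivariant, and $\Psi\ne0$, as the contractions of a nonzero symmetric tensor with all of $\mathfrak p^-\cong(\mathfrak p^+)^*$ are not all zero. As $\mathfrak p^-\cong(\mathfrak p^+)^*$, the dimension of $\operatorname{Hom}_{\mathfrak{so}(10)}(\mathfrak p^-\otimes E,\mathfrak p^+)$ is the multiplicity of $E\cong\mathbb C^{10}$ in $\mathfrak p^+\otimes\mathfrak p^+$, which is $1$. So $\Phi_0+c\Psi=0$ for a suitable $c$, which we fix. Then $E\otimes1$ is $\tilde{\mathfrak k}$-stable and killed by $\mathfrak p^-$, so it generates the submodule $S(\mathfrak p^+)E$. Thus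
\[
W:=S(\mathfrak p^+)/S(\mathfrak p^+)E=\bigoplus_{q\ge0}W_q
\]
is an $\mathfrak e_6$-module with $\mathfrak p^\pm W_q\subseteq W_{q\pm1}$ and $\mathfrak p^+W_q=W_{q+1}$.

\emph{$W_q\cong V(q\omega)$ over $\mathfrak{so}(10)$.} The case $q=0$ is clear and for $q=1$ this is $W_1=\mathfrak p^+$; let $q\ge2$. We bound $\dim W_q$ from above by a Casimir computation on the dual. The dual $W_q^*$ consists of the symmetric tensors $\tau\in((\mathfrak p^+)^*)^{\otimes q}$ that annihilate $E\,S^{q-2}(\mathfrak p^+)$, that is, that lie in $V(2\omega)^*$ in every pair of positions. Let $\omega'$ be the highest weight of $(\mathfrak p^+)^*$, so $V(2\omega)^*=V(2\omega')$, and let $\rho$ be half the sum of the positive roots of $\mathfrak{so}(10)$. The Casimir operator acts on $V(\mu)$ by $c(\mu)=(\mu,\mu+2\rho)$. On the tensor power it equals $\sum_iC_i+2\sum_{i<j}\Omega_{ij}$, where $C_i$ is the Casimir in position $i$, $\Omega_{ij}=\frac12(C_{ij}-C_i-C_j)$, and $C_{ij}$ is the Casimir acting on positions $i$ and $j$ together. On $\tau$ the operator $\Omega_{ij}$ acts by $\frac12\bigl(c(2\omega')-2c(\omega')\bigr)=(\omega',\omega')$.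 So the Casimir acts on $\tau$ by
\[
q\,(\omega',\omega'+2\rho)+q(q-1)\,(\omega',\omega')=(q\omega',q\omega'+2\rho)=c(q\omega').
\]
Any other highest weight $\mu$ in the tensor power is $q\omega'$ minus a nonzero sum of positive roots, and
\[
c(q\omega')-c(\mu)=(q\omega'-\mu,\,q\omega'+\mu+2\rho)>0
\]
because $q\omega'+\mu$ is dominant. So all $\tau$ lie in the $V(q\omega')$-isotypic component, and $V(q\omega')$ occurs once in the tensor power. Hence $\dim W_q\le\dim V(q\omega')=\dim V(q\omega)$. Conversely, let $v$ be a highest weight vector of $\mathfrak p^+$. The weights of $E$ are strictly below $2\omega$, and those of $S^{q-2}(\mathfrak p^+)$ are at most $(q-2)\omega$. So $q\omega$ is not a weight of $E\,S^{q-2}(\mathfrak p^+)$, and $v^q$ has nonzero image in $W_q$, a highest weight vector of weight $q\omega$. Therefore $W_q\cong V(q\omega)$.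

\emph{Restriction to $\mathfrak f_4$.} We check the three conditions for $W$ as an $\mathfrak f_4$-module.
\begin{itemize}
\item[(w1)] The highest weight $q\omega$ is $(\frac q2,\frac q2,\frac q2,\frac q2,\pm\frac q2)$. By the branching rule from $\mathfrak{so}(10)$ to $\mathfrak{so}(9)$, the highest weights $\nu$ in the restriction satisfy $\frac q2\ge\nu_1\ge\frac q2\ge\dots\ge\nu_4\ge\frac q2$. So $W_q$ is irreducible over $\mathfrak{so}(9)$ with highest weight $(\frac q2,\frac q2,\frac q2,\frac q2)$, and the $W_q$ are inequivalent. Their weights lie in the weight lattice $\mathbb Z^4\cup(\mathbb Z+\frac12)^4$ of $\mathfrak{so}(9)$, which is the root lattice of $F_4$.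
\item[(w2)] For $X=X_++X_-\in\mathfrak p_1$ with $X_\pm\in\mathfrak p^\pm$, the $W_{q+1}$-component of $Xw$, $w\in W_q$, is $X_+w$, and the rest lies in $W_{q-1}$. Since $\mathfrak p_1\to\mathfrak p^+$ is onto and $\mathfrak p^+W_q=W_{q+1}$, (w2) holds.
\item[(w3)] Of the $16$ positive roots $e_i$, $e_i+e_j$, $e_i-e_j$ $(i<j)$ of $B_4$, the ten of the first two kinds are not orthogonal to $(\frac12,\frac12,\frac12,\frac12)$. So Weyl's dimension formula gives $\dim W_q=O(q^{10})$, and $e'=11<15=\dim\mathfrak n_1$.
\end{itemize}

In all three cases Proposition~\ref{prop:pass} applies. Together with Section~\ref{sec:abelian} and Proposition~\ref{prop:high} this proves Theorem~B. \qed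

\section{Irreducible modules in real rank one}\label{sec:irr}

\begin{proof}[Proof of {\rm(C2)}]
Let $G$ be as in Theorem~C, let $V$ be irreducible and put $N=\dim\mathfrak n$. Irreducible $(\mathfrak g,K)$-modules are admissible, so (a) and (C1) apply to $V$.

\emph{Case $\dim V<\infty$.} The elements of $\mathfrak n$ raise the weights of $A_0$, so they act by simultaneously strictly triangular matrices. Every nonzero $\mathcal U$-submodule contains a nonzero vector killed by $\mathfrak n$, whose span has annihilator $\mathcal A$. So $\operatorname{Ass}V=\{\mathcal A\}$. Each $u\in\mathcal C(\mathcal A)=\mathcal U\setminus\mathcal A$ acts as a nonzero scalar plus a nilpotent operator, hence invertibly. So $V_{\mathcal A}=V\ne0$ and the inclusion holds.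

\emph{Case $\dim V=\infty$ and $V$ torsion over $\mathcal U$.} By (C1), $0\in\mathcal V(V)$, while $V_{(0)}=0$. So $\mathcal V(V)\ne\operatorname{Supp}(V)$, and the inclusion fails.

\emph{Case $\dim V=\infty$ and $V$ not torsion.} We show that $V$ is then torsion-free. The difficulty is that the torsion elements form a $\mathcal U$-submodule, and irreducibility concerns $U(\mathfrak g)$-submodules. Let $S=\mathcal U\setminus0$. We claim that $S$ satisfies the left Ore condition in $U(\mathfrak g)$: for $u\in U(\mathfrak g)$ and $s\in S$ there are $s'\in S$ and $u'\in U(\mathfrak g)$ with $s'u=u's$.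

Let $u\in U_k(\mathfrak g)$. Since $[\mathfrak n,U_k(\mathfrak g)]\subseteq U_k(\mathfrak g)$, we have $M:=U_k(\mathfrak g)\,\mathcal U=\mathcal U\,U_k(\mathfrak g)$. So $M$ is a finitely generated left $\mathcal U$-module, it is torsion-free because $U(\mathfrak g)$ is a domain, and it is stable under right multiplication by $s$. This multiplication is an injective endomorphism of a left $\mathcal U$-module of finite rank over the quotient division ring of $\mathcal U$. So $M/Ms$ has rank $0$, that is, it is torsion. Hence $s'u\in Ms$ for some $s'\in S$, which proves the claim.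

Let $T\subseteq V$ be the set of elements killed by some element of $S$. It is closed under sums by the Ore condition in $\mathcal U$. If $sv=0$ and $s'u=u's$, then $s'uv=u'sv=0$, so $T$ is a $U(\mathfrak g)$-submodule. As $K$ is connected, it is a $(\mathfrak g,K)$-submodule, and $T\ne V$. So $T=0$. For $0\neq v\in V$ we get $\mathcal Uv\cong\mathcal U$, which is faithful. Hence every nonzero submodule of $V$ is faithful, $\operatorname{Ass}V=\{0\}$, and $V_{(0)}\neq0$. The inclusion holds.

\emph{Gelfand--Kirillov dimension.} By (a), $V$ is finitely generated over $\mathcal U$. So it remains to see that a nonzero finitely generated $\mathcal U$-module $V$ is torsion if and only if $\operatorname{GKdim}V<N$, and that otherwise $\operatorname{GKdim}V=N$. Recall that $\operatorname{GKdim}V=\limsup_m\log\dim(\mathcal U_mV_0)/\log m$ for any finite-dimensional generating subspace $V_0$. It is at most $N$, since $\dim\mathcal U_mV_0\le\dim V_0\cdot\dim\mathcal U_m$. If $v\in\mathcal U_cV_0$ is not a torsion element, then $\dim\mathcal U_{m+c}V_0\ge\dim\mathcal U_mv=\dim\mathcal U_m$, so $\operatorname{GKdim}V=N$.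 If $V$ is torsion, it is a finite sum of submodules $\mathcal Uv_i$ with $s_iv_i=0$ for some $0\ne s_i\in\mathcal U_{k_i}$. For $m\ge k_i$ the space $\mathcal U_{m-k_i}s_i\subseteq\mathcal U_m$ kills $v_i$, and it has dimension $\dim\mathcal U_{m-k_i}$ because $\mathcal U$ is a domain. So
\[
\dim\mathcal U_mv_i\le\dim\mathcal U_m-\dim\mathcal U_{m-k_i}=\binom{m+N}{N}-\binom{m-k_i+N}{N}=O(m^{N-1}),
\]
and $\operatorname{GKdim}V\le N-1$. This proves (C2) and, with Section~\ref{sec:faithful}, Theorem~C.
\end{proof}

\begin{thebibliography}{9}

\bibitem{KR}
Kostant and Rallis, \emph{Orbits and representations associated with symmetric spaces}, Amer. J. Math. \textbf{93} (1971).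

\bibitem{Knapp}
Knapp, \emph{Representation Theory of Semisimple Groups}.

\bibitem{OSAP}
\emph{On Supports and Associated Primes}, \texttt{https://www.ams.org/journals/tran/2001-353-06/}\linebreak[0]\texttt{S0002-9947-01-02741-6/S0002-9947-01-02741-6.pdf}.

\bibitem{Wallach}
Wallach, \emph{Real Reductive Groups I}.

\end{thebibliography}

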